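\title{The rank of $y^2=x^3+px$ for primes $p\equiv 5 \pmod 8$}

\begin{abstract}
Let $p\equiv 5\pmod 8$ be a prime. We prove that the elliptic curve $y^2=x^3+px$ has rank exactly $1$ over $\mathbb Q$; equivalently, the equation $w^2=pu^4-4v^4$ has a nontrivial rational solution. The proof is unconditional. Values of Weber's functions at $\tau=pi$ give two points over the ring class field of $\mathbb Z[pi]$; their traces, corrected by a point of order $2$, are points of infinite order on $y^2=x^3+px$ and on $y^2=x^3+p^3x$. For both curves and their $2$-isogenous curves we obtain the Mordell--Weil group and the vanishing of the $2$-primary part of the Tate--Shafarevich group.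
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime with $p\equiv 5\pmod 8$ and consider the elliptic curve
\[
E:\ y^2=x^3+px
\]
over $\mathbb Q$. By the Mordell--Weil theorem $E(\mathbb Q)$ is a finitely generated abelian group; its rank is the largest number of independent points of infinite order. The point $T=(0,0)$ has order $2$, and the quotient of $E$ by $\{O,T\}$ is the curve $E':y^2=x^3-4px$. Descent along this isogeny and its dual, recalled in Section~\ref{sec:descent}, shows that the rank is $0$ or $1$, and that it is $1$ exactly when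
\begin{equation}\label{eq:quartic}
w^2=pu^4-4v^4
\end{equation}
has a rational solution with $(u,v)\neq(0,0)$. Signs and congruences do not decide between the two cases: \eqref{eq:quartic} has nontrivial solutions over $\mathbb R$ and over $\mathbb Q_\ell$ for every prime $\ell$ \cite{EC}. So the question is whether the local-global principle holds for the genus one curves \eqref{eq:quartic}.

For $p=5,13,29,37,53$ there are the solutions
\[
(u,v,w)=(1,1,1),\quad(1,1,3),\quad(1,1,5),\quad(5,3,151),\quad(1,1,7).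
\]
They suggest that the answer is always yes, and this is the conjecture posed in \cite{EC}: the rank of $E(\mathbb Q)$ is $1$ for all primes $p\equiv5\pmod8$. They do not suggest a proof. Four of them exist because $p-4$ happens to be a square, and the one for $p=37$ follows no visible pattern. What is needed is a construction of a rational point that works for all $p$ at once. We give one.

\begin{theorem}\label{thm:A}
Let $p\equiv5\pmod8$ be prime. Then $y^2=x^3+px$ has rank exactly $1$ over $\mathbb Q$. Equivalently, $w^2=pu^4-4v^4$ has a rational solution with $(u,v)\ne(0,0)$.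
\end{theorem}

The construction produces two points, and the second one lies on the quadratic twist of $E$ by $p$. This gives a supplement, which is not needed for Theorem~\ref{thm:A}. We write $\operatorname{Sha}$ for the Tate--Shafarevich group.

\begin{theorem}\label{thm:B}
Let $p\equiv5\pmod8$ be prime. For $b\in\{p,p^3\}$ put $E_b:y^2=x^3+bx$ and $E_b':y^2=x^3-4bx$. Then $E_b(\mathbb Q)\cong E_b'(\mathbb Q)\cong\mathbb Z\oplus\mathbb Z/2$, and the $2$-primary parts of $\operatorname{Sha}(E_b/\mathbb Q)$ and $\operatorname{Sha}(E_b'/\mathbb Q)$ are trivial. In particular $\operatorname{rank}E_p(\mathbb Q(\sqrt p))=2$.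
\end{theorem}

Both theorems are unconditional. The plan is as follows. Section~\ref{sec:descent} gives the upper bound for the rank and reduces the lower bound to finding a point over $\mathbb Q(i)$ other than $O$ and $T$. Section~\ref{sec:five} finds such a point by hand for $p=5$, in a way that shows why it cannot be $O$ or $T$. Section~\ref{sec:H} turns this argument into a criterion for points over the ring class field $H$ of $\mathbb Z[pi]$. Section~\ref{sec:points} writes down two points in terms of Weber's functions at $\tau=pi$ and proves the theorems, granted that five real numbers lie in $H$ (Proposition~\ref{prop:key}). Sections \ref{sec:level2}--\ref{sec:roots} prove that proposition.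

\medskip
\noindent\textbf{Notation.} Throughout, $p\equiv5\pmod8$ is prime, $K=\mathbb Q(i)$, $\mathcal O=\mathbb Z[i]$, $p=\pi\bar\pi$ in $\mathcal O$, $L=K(\sqrt p)$, and $d=(p-1)/4$. The hypothesis on $p$ enters through three facts:
\[
\left(\tfrac{-1}{p}\right)=1,\qquad \left(\tfrac{2}{p}\right)=-1,\qquad d\ \text{is odd}.
\]
All number fields are subfields of $\mathbb C$, complex conjugation is denoted by a bar or by $\mathsf c$, roots of positive real numbers are positive, $\zeta_N=e^{2\pi i/N}$, and $K^{\mathrm{ab}}$ is the maximal abelian extension of $K$.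

\section{Descent and torsion}\label{sec:descent}

For $B\in\mathbb Q^*$ let $E_B$ be the curve $y^2=x^3+Bx$, so that $E_b'=E_{-4b}$, and let $T=(0,0)$. For a field $F\supseteq\mathbb Q$ the map
\[
\alpha_{B,F}:E_B(F)\to F^*/F^{*2},\qquad O\mapsto1,\quad T\mapsto B,\quad (x,y)\mapsto x\ \ (x\ne0),
\]
is a homomorphism. A class $\delta$ lies in its image if and only if
\begin{equation}\label{eq:torsor}
w^2=\delta u^4+(B/\delta)v^4
\end{equation}
has a solution in $F$ with $(u,v)\ne(0,0)$. Indeed, a solution with $uv\neq0$ gives the point $(\delta u^2/v^2,\delta uw/v^3)$, and a point with $x=\delta u^2$ gives the solution $(u,1,y/\delta u)$; solutions with $v=0$ or $u=0$ exist exactly when $\delta$ is the class of $1$ or of $B$. The Selmer group $\operatorname{Sel}(B)$ consists of the classes $\delta\in\mathbb Q^*/\mathbb Q^{*2}$ that lie in the image of $\alpha_{B,F}$ for $F=\mathbb R$ and for $F=\mathbb Q_\ell$, all $\ell$. It contains the image of $\alpha_{B,\mathbb Q}$.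

Fix $b\in\{p,p^3\}$, let $\phi:E_b\to E_b'$ be the isogeny with kernel $\{O,T\}$ and $\hat\phi$ its dual, and put $\alpha=\alpha_{b,\mathbb Q}$, $\alpha'=\alpha_{-4b,\mathbb Q}$. For an elliptic curve $C$ over $\mathbb Q$, the group $\operatorname{Sha}(C/\mathbb Q)$ is the kernel of $H^1(\mathbb Q,C)\to\prod_vH^1(\mathbb Q_v,C)$, the product being over all places. The standard facts of descent by $2$-isogeny are the formula
\begin{equation}\label{eq:rank}
2^{\operatorname{rank}E_b(\mathbb Q)}=\tfrac14\,\#\operatorname{im}\alpha\cdot\#\operatorname{im}\alpha'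
\end{equation}
and the isomorphisms
\begin{equation}\label{eq:sha}
\operatorname{Sel}(-4b)/\operatorname{im}\alpha'\cong\operatorname{Sha}(E_b/\mathbb Q)[\phi],\qquad
\operatorname{Sel}(b)/\operatorname{im}\alpha\cong\operatorname{Sha}(E_b'/\mathbb Q)[\hat\phi].
\end{equation}

\begin{proposition}\label{prop:descent}
Let $b\in\{p,p^3\}$. Then $\operatorname{im}\alpha=\operatorname{Sel}(b)=\{1,p\}$ and $\{1,-p\}\subseteq\operatorname{im}\alpha'\subseteq\operatorname{Sel}(-4b)\subseteq\{\pm1,\pm p\}$. Hence $\operatorname{rank}E_b(\mathbb Q)\le1$, with equality if and only if $p\in\operatorname{im}\alpha'$; in that case $\operatorname{im}\alpha'=\operatorname{Sel}(-4b)$. For $b=p$, equality holds if and only if \eqref{eq:quartic} has a rational solution with $(u,v)\neq(0,0)$.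
\end{proposition}

\begin{proof}
Let $B\in\{b,-4b\}$ and let $\ell\nmid B$ be a prime. If $(x,y)\in E_B(\mathbb Q_\ell)$ and $x\ne0$, then $y^2=x(x^2+B)$ shows that $v_\ell(x)$ is even: $2v_\ell(y)=v_\ell(x)$ if $v_\ell(x)>0$, and $2v_\ell(y)=3v_\ell(x)$ if $v_\ell(x)<0$. Also $v_\ell(B)=0$. So $\operatorname{Sel}(b)\subseteq\langle-1,p\rangle$ and $\operatorname{Sel}(-4b)\subseteq\langle-1,2,p\rangle$.

For $B=b>0$ and $\delta<0$ the right side of \eqref{eq:torsor} is negative over $\mathbb R$, so $\operatorname{Sel}(b)\subseteq\{1,p\}$; and $p=\alpha(T)$.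

Let $B=-4b$ and $\delta=\pm2$, so that \eqref{eq:torsor} reads $w^2=\pm2(u^4-bv^4)$. A nontrivial solution over $\mathbb Q_p$ can be scaled so that $u,v\in\mathbb Z_p$ are not both divisible by $p$. If $p\nmid u$, then $\pm2$ is a square modulo $p$, which contradicts $\left(\frac{-1}p\right)=1$, $\left(\frac2p\right)=-1$. If $p\mid u$, then $p\nmid v$ and $v_p(w^2)=v_p(b)\in\{1,3\}$ is odd, which is absurd. So $\pm2\notin\operatorname{Sel}(-4b)$. Since $\alpha'(T)=-4b$ is the class of $-p$, the classes $\mp2p=(\pm2)(-p)$ are excluded as well, and $\operatorname{Sel}(-4b)\subseteq\{\pm1,\pm p\}$.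

Thus $\operatorname{im}\alpha'$ is $\{1,-p\}$ or $\{\pm1,\pm p\}$, and \eqref{eq:rank} gives rank $0$ or $1$ accordingly. For $B=-4p$ and $\delta=p$, equation \eqref{eq:torsor} is \eqref{eq:quartic}.
\end{proof}

It remains to find points of infinite order. It is easier to find them over $K$, where $E_b$ has the automorphism $[i](x,y)=(-x,iy)$ with $[i]^2=[-1]$. The next two lemmas show that any point of $E_b(K)$ other than $O$ and $T$ suffices.

\begin{lemma}\label{lem:torsion}
For $b\in\{p,p^3\}$ the torsion subgroup of $E_b(K)$ is $\{O,T\}$.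
\end{lemma}

\begin{proof}
The curve $E_b$ has good reduction at $3$, which is inert in $K$. The kernel of reduction at a prime above $\ell$ of ramification index $e<\ell-1$ is torsion-free, and here $e=1<3-1$; so the torsion subgroup embeds in $E_b(\mathbb F_9)$. Since $x^3+bx$ is odd and $-1$ is not a square modulo $3$, the values $x=\pm1$ together carry two points over $\mathbb F_3$; with $O$ and $T$ this gives $\#E_b(\mathbb F_3)=4$. The Frobenius eigenvalues are therefore $\pm\sqrt{-3}$, and $\#E_b(\mathbb F_9)=9+1-(-3-3)=16$. So the torsion subgroup is a $2$-group.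

We have $E_b(K)[2]=\{O,T\}$ because $\sqrt{-b}\notin K$. The endomorphism $\varpi=[1+i]$ is defined over $K$, has degree $2$, and kills $T$ since $[i]T=T$; so $\ker\varpi=\{O,T\}$. Also $\varpi^2=[2i]$ has the same kernel as $[2]$. Let $Q\in E_b(K)$ have $2$-power order and let $h$ be minimal with $\varpi^hQ=O$. If $h\ge2$, then $Q'=\varpi^{h-2}Q$ lies in $E_b(K)[2]=\{O,T\}$, so $\varpi^{h-1}Q=\varpi Q'=O$, against minimality. Hence $h\le1$ and $Q\in\{O,T\}$.
\end{proof}

\begin{lemma}\label{lem:KtoQ}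
If $E_b(K)$ has a point $P$ of infinite order, so does $E_b(\mathbb Q)$.
\end{lemma}

\begin{proof}
Since $2P=(P+\bar P)+(P-\bar P)$, one of the two summands has infinite order. The first lies in $E_b(\mathbb Q)$. If $Q=P-\bar P$ has infinite order, then $\bar Q=-Q$ gives $x(Q)\in\mathbb Q$ and $y(Q)\in i\mathbb Q$, so $[i]Q\in E_b(\mathbb Q)$ has infinite order.
\end{proof}

\section{The case $p=5$}\label{sec:five}

A construction of points by traces faces one main difficulty: the point obtained might be $O$ or $T$. The idea that rules this out is already visible for $p=5$, where no trace is needed.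

On $E_p$ we have
\begin{equation}\label{eq:addT}
(x,y)+T=(p/x,\,-py/x^2),\qquad (y/x)^2=x+p/x .
\end{equation}
Let $p=5$, $L=\mathbb Q(i,\sqrt5)$, and let $\sigma$ be the nontrivial automorphism of $L/K$. We do not look for a point fixed by $\sigma$ but for a point $\Phi=(x,y)\in E_5(L)$ with $\sigma(\Phi)=\Phi+T$. This requires $\sigma(x)=5/x$, and $x+5/x$ must be a square in $L$. Try $x+5/x=-5=(i\sqrt5)^2$. The roots of $x^2+5x+5$ are conjugate over $K$ with product $5$, and we obtain
\[
\Phi_+=(x_+,\,i\sqrt5\,x_+),\qquad x_+=\frac{-5+\sqrt5}2,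
\]
with $\sigma(x_+)=5/x_+$ and $\sigma(y_+)=-i\sqrt5\cdot5/x_+=-5y_+/x_+^2$. So $\sigma(\Phi_+)=\Phi_++T$.

The point $R=(i\sqrt5,0)$ of order $2$ has the same behavior: $\sigma(R)=(-i\sqrt5,0)=R+T$. Hence $P_+=\Phi_+-R$ is fixed by $\sigma$ and lies in $E_5(K)$. If $P_+$ were $O$ or $T$, then $\Phi_+$ would be $R$ or $R+T$, whose $x$-coordinates $\pm i\sqrt5$ are not real, while $x_+$ is real. By Lemmas \ref{lem:torsion} and \ref{lem:KtoQ}, $E_5(\mathbb Q)$ is infinite. No computation of $P_+$ was needed.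

As a check we compute it. For a root $e$ of $f(x)=x^3+px$ one has $(x(Q)-e)\,(x(Q+(e,0))-e)=f'(e)$, and $f'(i\sqrt5)=-10$. Therefore
\[
x(P_+)=i\sqrt5-\frac{2\sqrt5}{\frac{1-\sqrt5}2-i}=i\sqrt5-\frac{4\left(\frac{1-\sqrt5}2+i\right)}{\sqrt5-1}=i\sqrt5+2-i(\sqrt5+1)=2-i,
\]
and indeed $(2-i)^3+5(2-i)=(2(2-i))^2$. The points $P_+$ and $\bar P_+$ lie on a line $y=\pm2x$ through $T$, so $P_++\bar P_+=T$. The chord through $P_+$ and $-\bar P_+$ has slope $\pm4i$, so $x(P_+-\bar P_+)=-16-4=-20$, and $[i]$ carries this point to $(20,\pm90)\in E_5(\mathbb Q)$.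

The choice $x+5/x=25=5^2$ also has roots in $L$ and gives
\[
\Phi_-=(x_-,\,5x_-),\qquad x_-=\frac{25-11\sqrt5}2 .
\]
Now $\sigma(y_-)=+5y_-/x_-^2$, so $\sigma(\Phi_-)=-\Phi_-+T$, and $P_-=\Phi_--R$ satisfies $\sigma(P_-)=-P_-$. Such a point is a $K$-point of the twist $E_{125}$, and it differs from $O$ and $T$ for the same reason as before.

For general $p$ nothing tells us which value of $x+p/x$ to try. We shall find $\Phi_\pm$ over a larger field $H$, of odd degree $d$ over $L$, and take traces to $L$. For $p=5$ we have $d=1$ and $H=L$, and the general construction will return the two points above (Example~\ref{ex:five}).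

\section{The ring class field and a criterion for infinite order}\label{sec:H}

We recall the facts on ring class fields that we use \cite[\S\S9, 11]{Cox}. For an integer $f\geq1$ let $\mathcal O_f=\mathbb Z[fi]$ and let $H_f$ be the ring class field of $\mathcal O_f$.
\begin{itemize}
\item[(R1)] $H_f/K$ is abelian of conductor dividing $f$; in particular it is unramified outside $f$. The field $H_f$ is Galois over $\mathbb Q$, and $\mathsf c\psi\mathsf c=\psi^{-1}$ for $\psi\in\operatorname{Gal}(H_f/K)$. Also $H_p\subset H_{2p}$.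
\item[(R2)] The Artin map induces $\operatorname{Gal}(H_f/K)\cong(\mathcal O/f)^*/\big((\mathbb Z/f)^*\langle i\rangle\big)$, the Artin symbol of an ideal $(\beta)$ prime to $f$ corresponding to the class of $\beta$.
\item[(R3)] For a lattice $\Lambda\subset\mathbb C$ let $j(\Lambda)$ be its $j$-invariant; it depends only on $\Lambda$ up to scaling, and $j(\mathbb Z+\mathbb Z\tau)=j(\tau)$. If $\mathfrak a$ is a proper fractional $\mathcal O_f$-ideal, then $j(\mathfrak a)$ is an algebraic integer in $H_f$. If $\mathfrak c\subseteq\mathcal O_f$ is an ideal of norm prime to $f$, then $\mathfrak c$ is proper, and the Artin symbol of $\mathfrak c\mathcal O$ sends $j(\mathfrak a)$ to $j(\mathfrak c^{-1}\mathfrak a)$.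
\end{itemize}
Put $H=H_p$, and let $\sigma\in\operatorname{Gal}(H/K)$ be the Artin symbol of the prime $(1+i)$.

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(a)] $\operatorname{Gal}(H/K)$ is cyclic of order $2d$, and $\sigma$ has order $2$.
\item[(b)] $\pi$ is totally ramified in $H$. The prime $\mathfrak P$ of $H$ above $\pi$ has residue field $\mathbb F_p$, and $\psi(w)\equiv w\pmod{\mathfrak P}$ for all integers $w$ of $H$ and all $\psi\in\operatorname{Gal}(H/K)$.
\item[(c)] $L\subseteq H$, the group $G=\operatorname{Gal}(H/L)$ has odd order $d$, and $\sigma(\sqrt p)=-\sqrt p$.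
\end{itemize}
\end{lemma}

\begin{proof}
(a) Identify $\mathcal O/\pi$ and $\mathcal O/\bar\pi$ with $\mathbb F_p$, and let $\iota=i\bmod\pi$, so that $i\bmod\bar\pi=-\iota$. The map $\beta\mapsto(\beta\bmod\pi)/(\beta\bmod\bar\pi)$ from $(\mathcal O/p)^*$ onto $\mathbb F_p^*$ has kernel $(\mathbb Z/p)^*$ and sends $i$ to $-1$. By (R2), $\operatorname{Gal}(H/K)\cong\mathbb F_p^*/\{\pm1\}$, which is cyclic of order $(p-1)/2=2d$. The element $\sigma$ corresponds to $\frac{1+\iota}{1-\iota}=\frac{(1+\iota)^2}{2}=\iota$, and $\iota\ne\pm1$, $\iota^2=-1$.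

(b) The maximal subextension $M$ of $H/K$ unramified at $\pi$ has conductor dividing $\bar\pi$, so by Artin reciprocity it is fixed by the symbols of all $(\beta)$ prime to $p$ with $\beta\equiv1\pmod{\bar\pi}$. Such $\beta$ corresponds to $\beta\bmod\pi$, which is arbitrary in $\mathbb F_p^*$. So $M=K$, the inertia group at $\pi$ is all of $\operatorname{Gal}(H/K)$, and (b) follows. By symmetry $\bar\pi$ is totally ramified too.

(c) The unique quadratic subextension of $H/K$ is ramified exactly at $\pi$ and $\bar\pi$. As $\mathcal O$ is a principal ideal domain with unit group $\langle i\rangle$, it is $K(\sqrt p)$ or $K(\sqrt{ip})$. At $1+i$ the extension $K(\sqrt p)/K$ is unramified since $p\equiv1\pmod4$, and $K(\sqrt i)=\mathbb Q(\zeta_8)$ is ramified over $K$; hence $K(\sqrt{ip})/K$ is ramified. So the subextension is $L$ and $\#G=d$. Since $d$ is odd, the element $\sigma$ of order $2$ is not in $G$, so it moves $\sqrt p$.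
\end{proof}

The argument of Section~\ref{sec:five} now survives the trace from $H$ to $L$: the oddness of $d$ preserves the term $T$, and the relation $\mathsf c\psi\mathsf c=\psi^{-1}$ preserves reality.

\begin{proposition}\label{prop:criterion}
Let $\Phi\in E_p(H)$, $\Phi\neq O$, have real $x$-coordinate, and suppose that $\sigma(\Phi)=\chi\Phi+T$ with $\chi\in\{\pm1\}$. If $\chi=1$, then $E_p(\mathbb Q)$ has a point of infinite order. If $\chi=-1$, then $E_{p^3}(\mathbb Q)$ has a point of infinite order.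
\end{proposition}

\begin{proof}
Let $\Psi=\sum_{\psi\in G}\psi(\Phi)\in E_p(L)$. Since $\sigma$ commutes with $G$ and $d$ is odd, $\sigma(\Psi)=\chi\Psi+dT=\chi\Psi+T$. The points $\Phi$ and $\mathsf c(\Phi)$ have the same $x$-coordinate, so $\mathsf c(\Phi)=\pm\Phi$, and (R1) gives $\mathsf c(\Psi)=\sum_\psi\psi^{-1}(\mathsf c\Phi)=\pm\Psi$. Thus $\Psi=O$ or $x(\Psi)$ is real.

Let $R=(i\sqrt p,0)\in E_p(L)[2]$. Then $\sigma(R)=(-i\sqrt p,0)=R+T$, so $P=\Psi-R$ satisfies $\sigma(P)=\chi\Psi-R=\chi P$, because $R=-R$. If $P\in\{O,T\}$, then $\Psi\in\{R,R+T\}$ and $x(\Psi)=\pm i\sqrt p$ is not real, a contradiction. So $P\notin\{O,T\}$.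

The restriction of $\sigma$ generates $\operatorname{Gal}(L/K)$. If $\chi=1$, then $P\in E_p(K)$. If $\chi=-1$, then $x(P)\in K$ and $\sqrt p\,y(P)\in K$, and the isomorphism $E_p\to E_{p^3}$, $(x,y)\mapsto(px,p\sqrt p\,y)$, which takes $T$ to $T$, sends $P$ to a point of $E_{p^3}(K)$ outside $\{O,T\}$. In both cases Lemmas \ref{lem:torsion} and \ref{lem:KtoQ} conclude.
\end{proof}

Reality cannot be dropped from this argument: $\Phi=R$ satisfies $\sigma(R)=R+T$ and leads to $P=O$.

\section{The points; proof of the theorems}\label{sec:points}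

Write $\Phi=(x,y)$ with $x=\sqrt p\,\xi$ and $y=tx$. By \eqref{eq:addT} and $\sigma(\sqrt p)=-\sqrt p$, the hypotheses of Proposition~\ref{prop:criterion} become
\begin{equation}\label{eq:wanted}
\xi\in H\cap\mathbb R,\qquad \xi\,\sigma(\xi)=-1,\qquad t\in H,\qquad t^2=\sqrt p\,(\xi+\xi^{-1}),\qquad\sigma(t)=-\chi t.
\end{equation}
We need real elements of $H$ that $\sigma$ inverts. As $\sigma$ is the Artin symbol of the prime above $2$, it acts on $j$-invariants through an isogeny of degree $2$, and the functions adapted to such isogenies are Weber's.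

\subsection*{Weber's functions}
We recall from \cite[\S12]{Cox}. Let $\tau$ lie in the upper half plane $\mathfrak H$, $q=e^{2\pi i\tau}$, and let $\eta(\tau)=q^{1/24}\prod_{h\ge1}(1-q^h)$, which has no zeros. Put
\begin{align*}
\mathfrak f(\tau)&=\zeta_{48}^{-1}\frac{\eta(\frac{\tau+1}2)}{\eta(\tau)}=q^{-1/48}\prod_{h\ge1}(1+q^{h-1/2}),\\
\mathfrak f_1(\tau)&=\frac{\eta(\tau/2)}{\eta(\tau)}=q^{-1/48}\prod_{h\ge1}(1-q^{h-1/2}),\qquad
\mathfrak f_2(\tau)=\sqrt2\,\frac{\eta(2\tau)}{\eta(\tau)}=\sqrt2\,q^{1/24}\prod_{h\ge1}(1+q^h).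
\end{align*}
These functions satisfy:
\begin{itemize}
\item[(W1)] $\mathfrak f\mathfrak f_1\mathfrak f_2=\sqrt2$, so that $\mathfrak f(\tau)=\eta(\tau)^2/\eta(\tau/2)\eta(2\tau)$; and $\mathfrak f^8=\mathfrak f_1^8+\mathfrak f_2^8$.
\item[(W2)] $\mathfrak f(\tau+1)=\zeta_{48}^{-1}\mathfrak f_1(\tau)$, $\mathfrak f_1(\tau+1)=\zeta_{48}^{-1}\mathfrak f(\tau)$, $\mathfrak f(-1/\tau)=\mathfrak f(\tau)$, $\mathfrak f_1(-1/\tau)=\mathfrak f_2(\tau)$.
\item[(W3)] $\mathfrak f(\tau)^{24}$, $-\mathfrak f_1(\tau)^{24}$, $-\mathfrak f_2(\tau)^{24}$ are roots of $(X-16)^3-j(\tau)X$.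
\item[(W4)] $\theta_3=\eta\mathfrak f^2$, $\theta_4=\eta\mathfrak f_1^2$, $\theta_2=\eta\mathfrak f_2^2$, where, summing over $h\in\mathbb Z$, $\theta_3=\sum e^{\pi ih^2\tau}$, $\theta_4=\sum(-1)^he^{\pi ih^2\tau}$, $\theta_2=\sum e^{\pi i(h+1/2)^2\tau}$.
\end{itemize}
On the imaginary axis the three functions are positive. At $\tau=i$, (W2) gives $\mathfrak f_1(i)=\mathfrak f_2(i)$, and then (W1) gives $\mathfrak f(i)^8=2\mathfrak f_1(i)^8$ and $\mathfrak f_1(i)^2=\sqrt2/\mathfrak f(i)$, whence
\begin{equation}\label{eq:fi}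
\mathfrak f(i)^{12}=8 .
\end{equation}
The products show that $\mathfrak f_1(iy)$ increases and $\mathfrak f_2(iy)$ decreases with $y$, so $\mathfrak f_1(iy)>\mathfrak f_2(iy)$ for $y>1$.

\subsection*{The numbers}
Let $z=pi$. When no argument is written, $\mathfrak f,\mathfrak f_1,\mathfrak f_2$ now denote the values at $z$. Put
\[
g=\frac{2^{3/4}}{\mathfrak f^3}=\frac{\mathfrak f(i)^3}{\mathfrak f(pi)^3},\qquad k=\frac{\mathfrak f_2^4}{\mathfrak f^4},\qquad k'=\frac{\mathfrak f_1^4}{\mathfrak f^4}.
\]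
By (W1), $k^2+k'^2=1$ and $2kk'=8/\mathfrak f^{12}=g^4$. So $(k+k')^2=1+g^4$ and $(k-k')^2=1-g^4$; since $k<k'$, we have $0<g<1$. Put
\[
A=g+g^{-1},\qquad S=g-g^{-1}<0,\qquad m=\frac{\sqrt2\,(k+k')}g>0,\qquad n=\frac{\sqrt2\,(k-k')}g<0 .
\]
Then
\begin{equation}\label{eq:identities}
\begin{gathered}
A^2-S^2=4,\qquad m^2=2(g^2+g^{-2})=A^2+S^2,\qquad n^2=2(g^{-2}-g^2)=-2AS,\\
m^2+n^2=4g^{-2},\qquad mn=2(2k^2-1)g^{-2}.
\end{gathered}
\end{equation}
As $m^2-S^2=A^2>0$, we have $m>|S|$, and we may define the nonzero real numbers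
\begin{equation}\label{eq:B}
\nu=p^{1/4}n,\qquad B_\pm=\sqrt{2(m\pm S)},\qquad\text{with}\quad \nu^2=-2\sqrt p\,AS,\quad B_+B_-=2A.
\end{equation}

\begin{proposition}\label{prop:key}
The numbers $g$, $m$, $\nu$, $B_+$, $B_-$ lie in $H$. Moreover $g$ is a unit, $\sigma(g)=-1/g$ and $\sigma(m)=m$.
\end{proposition}

The proof occupies Sections \ref{sec:level2}--\ref{sec:roots}. We assume the proposition for the rest of this section; note that it gives $\sigma(A)=-A$ and $\sigma(S)=S$.

\subsection*{The points}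
The first candidate in \eqref{eq:wanted} is $\xi=g$. It requires $\sqrt p\,A=-\nu^2/2S$ to be a square in $H$, that is, $2S$ to be a square, and this fails for $p=5$ (Example~\ref{ex:five}). We may still multiply $g$ by any real element that $\sigma$ sends to its inverse, and the relation $m^2-A^2=S^2$ supplies two of them, $(A\pm m)/S$. For $s\in\{+,-\}$ put
\[
\xi_s=g\,\frac{A+sm}S,\qquad t_+=\frac{i\nu B_+}{2S},\qquad t_-=\frac{\nu B_-}{2S},\qquad \Phi_s=(\sqrt p\,\xi_s,\ t_s\sqrt p\,\xi_s).
\]

\begin{lemma}\label{lem:points}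
The points $\Phi_\pm$ lie in $E_p(H)$ and have real $x$-coordinates. There are signs $\chi_\pm$ with $\sigma(\Phi_s)=\chi_s\Phi_s+T$ and $\chi_+\chi_-=-1$.
\end{lemma}

\begin{proof}
We verify \eqref{eq:wanted}. The numbers $\xi_s$ are real, and $\xi_s,t_s\in H$ by Proposition~\ref{prop:key}. The product of $\xi_s$ and $g^{-1}(sm-A)/S$ is $(m^2-A^2)/S^2=1$, so $\xi_s^{-1}=g^{-1}(sm-A)/S$. Hence $\sigma(\xi_s)=-g^{-1}(-A+sm)/S=-\xi_s^{-1}$, and
\[
\sqrt p\,(\xi_s+\xi_s^{-1})=\sqrt p\,\frac{A(g-g^{-1})+sm(g+g^{-1})}S=\sqrt p\,A\,\frac{S+sm}S=-\frac{\nu^2\cdot2(S+sm)}{4S^2}.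
\]
Since $2(S+m)=B_+^2$ and $2(S-m)=-B_-^2$, this is $t_s^2$ in both cases. It is fixed by $\sigma$, as $\sigma$ negates both $\sqrt p$ and $A$ and fixes $S$ and $m$. So $\sigma(t_s)=-\chi_st_s$ for a sign $\chi_s$. Finally, by \eqref{eq:B},
\[
t_+t_-=\frac{i\nu^2\cdot2A}{4S^2}=-\frac{i\sqrt p\,A^2}S\neq0,
\]
and $\sigma$ negates this number. So $\chi_+\chi_-=-1$.
\end{proof}

We do not determine $\chi_+$ and $\chi_-$ separately; this is why two points are needed even for Theorem~\ref{thm:A}. Note also that only $\nu$ ties the points to the curve $E_p$: the pairs $(\xi_s,p^{-1/4}t_s\xi_s)$ are built from $g,m,n,B_\pm$ alone and lie on $y^2=x^3+x$, and it is the fact $n\in p^{1/4}H$ that selects the twist.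

\begin{example}\label{ex:five}
Let $p=5$, so that $H=L$. By Proposition~\ref{prop:key}, $g$ is a unit of $\mathbb Q(\sqrt5)$ of norm $-1$ with $0<g<1$, hence an odd power of $(\sqrt5-1)/2=0.618\ldots$. The product for $\mathfrak f$ gives $g=2^{3/4}e^{-5\pi/8}\prod_h(1+e^{-5\pi(2h-1)})^{-3}=0.236\ldots$, which is the third power: $g=\sqrt5-2$. Then $A=2\sqrt5$, $S=-4$, $m=6$, $B_+=2$, $B_-=2\sqrt5$, $\nu=-4\sqrt5$. Here $\sqrt5\,A=10$ is not a square in $\mathbb Q(i,\sqrt5)$. On the other hand $t_+=i\sqrt5$, $t_-=5$, $\xi_+=(1-\sqrt5)/2$ and $\xi_-=(5\sqrt5-11)/2$, which are the points $\Phi_\pm$ of Section~\ref{sec:five}, with $\chi_+=1$.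
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:points} one of the signs $\chi_s$ is $+1$. Proposition~\ref{prop:criterion} gives a point of infinite order in $E_p(\mathbb Q)$, and Proposition~\ref{prop:descent} gives rank exactly $1$ and the equivalence with \eqref{eq:quartic}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The other sign is $-1$, so $E_{p^3}(\mathbb Q)$ also has a point of infinite order. Let $b\in\{p,p^3\}$. By Proposition~\ref{prop:descent}, $E_b(\mathbb Q)$ has rank $1$ and both Selmer groups equal the images of $\alpha$ and $\alpha'$. The isogenous curve $E_b'$ has the same rank. The torsion subgroup of $E_b(\mathbb Q)$ is $\{O,T\}$ by Lemma~\ref{lem:torsion}. Since $(1+i)^4=-4$, the map $(x,y)\mapsto((1+i)^2x,(1+i)^3y)$ is an isomorphism $E_b\to E_b'$ over $K$, so the torsion subgroup of $E_b'(\mathbb Q)$ is $\{O,(0,0)\}$.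

By \eqref{eq:sha}, $\operatorname{Sha}(E_b/\mathbb Q)[\phi]=0$ and $\operatorname{Sha}(E_b'/\mathbb Q)[\hat\phi]=0$. If $a\in\operatorname{Sha}(E_b/\mathbb Q)$ and $2a=\hat\phi\phi a=0$, then $\phi a=0$ by the second equality and $a=0$ by the first. Exchanging $\phi$ and $\hat\phi$ gives $\operatorname{Sha}(E_b'/\mathbb Q)[2]=0$. A group without elements of order $2$ has trivial $2$-primary part.

Finally, $E_p(\mathbb Q(\sqrt p))\otimes\mathbb Q$ is the sum of the eigenspaces of the conjugation $\sqrt p\mapsto-\sqrt p$. The $+1$ eigenspace is $E_p(\mathbb Q)\otimes\mathbb Q$, and $(x,y)\mapsto(px,p\sqrt p\,y)$ identifies the $-1$ eigenspace with $E_{p^3}(\mathbb Q)\otimes\mathbb Q$. So the rank is $1+1=2$.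
\end{proof}

We turn to Proposition~\ref{prop:key}. The facts (R1)--(R3) only reach $g^8$ and $k^2$ (Section~\ref{sec:level2}). From there we must extract square roots without leaving $H$: three times to reach $g$, and once each for $m$ and $B_\pm$. We first show that the roots are abelian over $K$ (Section~\ref{sec:abelian}). This reduces each question to whether a norm in $\mathbb Q(\sqrt p)$ is a square. Units and valuations decide that up to signs and a factor $2$, which a congruence modulo $\mathfrak P$ (Section~\ref{sec:congruence}) removes in Section~\ref{sec:roots}.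

\section{What the $j$-invariant gives}\label{sec:level2}

The three roots in (W3) correspond to the three lattices $2$-isogenous to $\mathbb Z+\mathbb Z\tau$. For $\tau=z$ one of these lattices is an ideal $\mathfrak t$ of $\mathcal O_p$ above $1+i$, and $\sigma$ exchanges $j(\mathcal O_p)$ and $j(\mathfrak t)$.

\begin{lemma}\label{lem:g8}
\begin{itemize}
\item[(a)] $g^8\in H$, $\sigma(g^8)=g^{-8}$, and $g$ is a unit.
\item[(b)] $k^2\in H_{2p}$.
\end{itemize}
\end{lemma}

\begin{proof}
For $J\in\mathbb C$ put $\mathcal Q_J(X)=(X-16)^3-JX$ and $\mathcal R_J(X)=(256-X)^3-JX^2$. From $\eta(\tau+1)=\zeta_{24}\eta(\tau)$ and the definition of $\mathfrak f$,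
\[
\mathfrak f_2\Big(\frac{\tau+1}2\Big)=\sqrt2\,\frac{\eta(\tau+1)}{\eta(\frac{\tau+1}2)}=\frac{\sqrt2\,\zeta_{48}}{\mathfrak f(\tau)} .
\]
So with $X=\mathfrak f(\tau)^{24}$ the number $-\mathfrak f_2(\frac{\tau+1}2)^{24}$ equals $2^{12}/X$, and (W3) at $\frac{\tau+1}2$ gives
\[
j\Big(\frac{\tau+1}2\Big)=\Big(\frac{2^{12}}X-16\Big)^3\frac X{2^{12}}=\frac{(256-X)^3}{X^2}.
\]
Apply this with $\tau=z$, $z+1$, $1-1/z$. By (W2) the values of $X$ are
\[
\omega:=\mathfrak f^{24}=64/g^8,\qquad-\mathfrak f_1^{24},\qquad-\mathfrak f_2^{24},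
\]
and the values of $j(\frac{\tau+1}2)$ are $j(\frac{z+1}2)$, $j(\frac z2+1)=j(\frac z2)$ and $j(1-\frac1{2z})=j(2z)$. The points $\frac{1+pi}2$, $\frac{pi}2$, $2pi$ are distinct points of the region $-\frac12<\operatorname{Re}\tau\le\frac12$, $|\tau|>1$, on which $j$ is injective. So the three values of $(256-X)^3/X^2$ are distinct, the three values of $X$ are distinct, and they are the three simple roots of $\mathcal Q_{j_1}$, where $j_1=j(z)$. Consequently, with $j_2=j(\frac{z+1}2)$ and $j_3=j(2z)$,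
\begin{equation}\label{eq:gcd}
\gcd(\mathcal Q_{j_1},\mathcal R_{j_2})=X-\omega,\qquad\gcd(\mathcal Q_{j_1},\mathcal R_{j_3})=X+\mathfrak f_2^{24}.
\end{equation}

(a) We have $j_1=j(\mathcal O_p)$ and $j_2=j(\mathfrak t)$ with $\mathfrak t=2\mathbb Z+(1+pi)\mathbb Z$. This is an ideal of $\mathcal O_p$, since $pi\cdot2=2(1+pi)-2$ and $pi(1+pi)=(1+pi)-(1+p^2)$ with $1+p^2$ even. It has norm $2$, so it is proper and $\mathfrak t\bar{\mathfrak t}=2\mathcal O_p$. Also $\bar{\mathfrak t}=\mathfrak t$, so $\mathfrak t^{-1}=\frac12\mathfrak t$; and $\mathfrak t\mathcal O=(2,1+pi)=(1+i)$ because $1+p^2\equiv2\pmod4$. By (R3), $j_1,j_2\in H$, $\sigma(j_1)=j(\mathfrak t^{-1})=j_2$ and $\sigma(j_2)=j_1$. A gcd of polynomials over $H$ has coefficients in $H$, so $\omega\in H$, and applying $\sigma$ to \eqref{eq:gcd} shows that $\sigma(\omega)$ is the only common root of $\mathcal Q_{j_2}$ and $\mathcal R_{j_1}$. Now $2^{12}/\omega$ is such a root: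
\[
\Big(\frac{2^{12}}\omega-16\Big)^3=\frac{2^{12}(256-\omega)^3}{\omega^3}=j_2\,\frac{2^{12}}\omega,\qquad
\Big(256-\frac{2^{12}}\omega\Big)^3=\frac{2^{24}(\omega-16)^3}{\omega^3}=j_1\Big(\frac{2^{12}}\omega\Big)^2 .
\]
So $\omega\,\sigma(\omega)=2^{12}$, which says $\sigma(g^8)=g^{-8}$.

The root $\omega$ of the monic polynomial $\mathcal Q_{j_1}$ is an algebraic integer, hence so is $\sigma(\omega)$, and $\omega$ is a unit outside $2$. A prime $\mathfrak l$ of $H$ above $2$ lies above $1+i$, whose decomposition group is generated by its Artin symbol $\sigma$; so $\sigma\mathfrak l=\mathfrak l$ and $v_{\mathfrak l}(\sigma\omega)=v_{\mathfrak l}(\omega)$. Hence $v_{\mathfrak l}(\omega)=v_{\mathfrak l}(64)$, and $g^8=64/\omega$ is a unit.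

(b) We have $j_3=j(\mathcal O_{2p})\in H_{2p}$, so $\mathfrak f_2^{24}\in H_{2p}$ by \eqref{eq:gcd}. Let $\lambda=k^2$. Then $\lambda^3=\mathfrak f_2^{24}/\omega\in H_{2p}$ and $b_1:=\lambda(1-\lambda)=(kk')^2=g^8/4\in H$. From $\lambda^2=\lambda-b_1$ we get $\lambda^3=(1-b_1)\lambda-b_1$, and $b_1<\frac14$, so $\lambda\in H_{2p}$.
\end{proof}

Part (b) will control $n$. To use it we need an explicit generator of $H_{2p}$ over $H$; this is where $p^{1/4}$ appears. We recall quartic reciprocity. For a prime $\beta\nmid2$ of $\mathcal O$ and $a\in\mathcal O$ prime to $\beta$, the symbol $\left(\frac a\beta\right)_4$ is the power of $i$ congruent to $a^{(N\beta-1)/4}$ modulo $\beta$; it is multiplicative in $a$, satisfies $\left(\frac{\bar a}{\bar\beta}\right)_4=\overline{\left(\frac a\beta\right)_4}$, and equals $1$ exactly when $\beta$ splits completely in $K(a^{1/4})$. An element is primary if it is $\equiv1\pmod{2+2i}$; every element prime to $2$ has exactly one primary associate. For distinct primary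 primes $\beta,\beta'$,
\[
\left(\frac{\beta'}{\beta}\right)_4=\left(\frac\beta{\beta'}\right)_4(-1)^{\frac{N\beta-1}4\cdot\frac{N\beta'-1}4}.
\]
We also use Bauer's theorem: if $M,M'$ are finite Galois extensions of $K$ and all but finitely many primes of $K$ that split completely in $M'$ split completely in $M$, then $M\subseteq M'$.

\begin{lemma}\label{lem:H2p}
$H_{2p}=H(p^{1/4})$, and $[H_{2p}:H]=2$.
\end{lemma}

\begin{proof}
We have $\#(\mathcal O/2p)^*=2(p-1)^2$ and $\#(\mathbb Z/2p)^*=p-1$, and $i$ has order $2$ modulo $(\mathbb Z/2p)^*$. By (R2), $[H_{2p}:K]=p-1=4d$, so $[H_{2p}:H]=2$.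

By (R2) again, a prime of $K$ not dividing $2p$ that splits completely in $H_{2p}$ has a generator $\beta\equiv a\pmod{2p}$ with $a\in\mathbb Z$ prime to $2p$. As $\beta\equiv1\pmod2$, one of $\pm\beta$ is primary; replacing $\beta,a$ by $-\beta,-a$ if needed, let $\beta$ be primary. Take $\pi$ primary; then $\bar\pi$ is primary and $p=\pi\bar\pi$. Since $N\pi=N\bar\pi$, the two signs in the reciprocity law cancel:
\[
\left(\frac p\beta\right)_4=\left(\frac\beta\pi\right)_4\left(\frac\beta{\bar\pi}\right)_4=\left(\frac a\pi\right)_4\overline{\left(\frac a\pi\right)_4}=1 .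
\]
So $\beta$ splits completely in $K(p^{1/4})$, and $K(p^{1/4})\subseteq H_{2p}$ by Bauer's theorem. The polynomial $X^4-p$ is Eisenstein at $\pi$, so $[K(p^{1/4}):K]=4$, which does not divide $[H:K]=2d$ as $d$ is odd. Hence $H\subsetneq H(p^{1/4})\subseteq H_{2p}$.
\end{proof}

\section{The numbers are abelian over $K$}\label{sec:abelian}

Let $\Gamma_0(N)$ be the group of matrices in $SL_2(\mathbb Z)$ with lower left entry divisible by $N$, $\Gamma_1(N)$ the subgroup with diagonal entries $\equiv1\pmod N$, and $\Gamma(N)$ the group of matrices $\equiv I\pmod N$. A modular function of level $N$ is a meromorphic function $F$ on $\mathfrak H$, invariant under $\Gamma(N)$, such that for each $M\in SL_2(\mathbb Z)$ the function $F\circ M$ has a Laurent expansion in $q^{1/N}$ with finite principal part. We use two results.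
\begin{itemize}
\item[(M1)] (Gordon--Hughes--Newman; \cite[Thm.~1.64]{Ono}.) Let $a_\delta$, $\delta\mid N$, be integers with $\sum a_\delta=0$ and $\sum\delta a_\delta\equiv\sum\frac N\delta a_\delta\equiv0\pmod{24}$, and let $D=\prod\delta^{a_\delta}$. Then $F_0(\tau)=\prod\eta(\delta\tau)^{a_\delta}$ satisfies $F_0(M\tau)=\left(\frac D{d_M}\right)F_0(\tau)$ for all $M\in\Gamma_0(N)$, where $d_M$ is the lower right entry of $M$.
\item[(M2)] (\cite[Prop.~6.9 and Thm.~6.31]{Shimura}; \cite[Ch.~10]{Lang}.) A modular function of level $N$ whose Fourier coefficients in $q^{1/N}$ lie in $\mathbb Q(\zeta_N)$ takes values in $K^{\mathrm{ab}}$ at the points of $K\cap\mathfrak H$ where it is finite.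
\end{itemize}

\begin{lemma}\label{lem:weberab}
For $\tau\in K\cap\mathfrak H$ the values $\mathfrak f(\tau),\mathfrak f_1(\tau),\mathfrak f_2(\tau)$ lie in $K^{\mathrm{ab}}$. Also $2^{1/4}\in K^{\mathrm{ab}}$.
\end{lemma}

\begin{proof}
The extension $K(2^{1/4})/K$ is abelian by Kummer theory, since $i\in K$; it contains $\sqrt2$. Let $F$ be $\mathfrak f$, $\mathfrak f_1$ or $\mathfrak f_2/\sqrt2$. Then $F_0(\tau)=F(48\tau)$ is a quotient of total exponent $0$ in $\eta(24\tau)$, $\eta(48\tau)$, $\eta(96\tau)$. Take $N=24\cdot96$. Every $\delta\in\{24,48,96\}$ and every $N/\delta$ is divisible by $24$, so (M1) applies, with $D=1$, $\frac12$, $2$ respectively. As $\left(\frac2{d_M}\right)=1$ for $d_M\equiv1\pmod8$, the function $F_0$ is invariant under $\Gamma_1(N)$. For $M\in\Gamma(48N)$ the map $\tau\mapsto\frac1{48}M(48\tau)$ is given by the matrix obtained from $M$ by dividing the upper right entry and multiplying the lower left entry by $48$, which lies in $\Gamma_1(N)$; so $F$ is invariant under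 $\Gamma(48N)$. By (W2) and $\mathfrak f_2(\tau+1)=\zeta_{24}\mathfrak f_2(\tau)$, the generators $\tau\mapsto\tau+1$ and $\tau\mapsto-1/\tau$ permute $\mathfrak f,\mathfrak f_1,\mathfrak f_2$ up to roots of unity, so each $F\circ M$ has an expansion with finite principal part. The Fourier coefficients of $F$ are integers, and $F$ is holomorphic on $\mathfrak H$. Now (M2) applies.
\end{proof}

This handles $g$ and $m$, but $B_\pm$ are square roots of sums, not of products. We rewrite $B_+$ as $C+g/C$, where $C^2$ is a constant times $(1+k+k')/g$, and factor $1+k+k'$ by theta identities.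

\begin{lemma}\label{lem:ab}
$g,m,B_+,B_-\in K^{\mathrm{ab}}$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:weberab} gives $g,k,k',m\in K^{\mathrm{ab}}$. Let $\Sigma=k+k'$, so that $\Sigma^2-1=g^4$ and $m=\sqrt2\,\Sigma/g$.

\emph{Step 1: $B_+=C+g/C$.} For $\lambda>0$ let $C>0$ be defined by $C^2=\lambda(\Sigma+1)/g$. Then $g^2/C^2=\lambda^{-1}g^3/(\Sigma+1)=\lambda^{-1}(\Sigma-1)/g$, so
\[
\Big(C+\frac gC\Big)^2=\frac{(\lambda+\lambda^{-1})\Sigma+(\lambda-\lambda^{-1})}g+2g .
\]
For $\lambda=\sqrt2-1$ we have $\lambda+\lambda^{-1}=2\sqrt2$ and $\lambda-\lambda^{-1}=-2$, and the right side is $2m-2g^{-1}+2g=B_+^2$. We fix this $\lambda$.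

\emph{Step 2: factoring $\Sigma+1$.} Let $\vartheta=\theta_3(2z)$ and $\vartheta'=\theta_2(2z)$. In the double series for $\theta_3(z)^2$ put $u=h_1+h_2$, $v=h_1-h_2$; then $h_1^2+h_2^2=(u^2+v^2)/2$ and $u\equiv v\pmod2$. The sum of $e^{\pi iu^2z/2}$ over even $u$ is $\vartheta$, and over odd $u$ it is $\vartheta'$. So $\theta_3(z)^2=\vartheta^2+\vartheta'^2$; inserting the sign $(-1)^{h_1+h_2}=(-1)^u$ gives $\theta_4(z)^2=\vartheta^2-\vartheta'^2$. For $\theta_2(z)^2$ put $u=h_1+h_2+1$, $v=h_1-h_2$; now $(h_1+\frac12)^2+(h_2+\frac12)^2=(u^2+v^2)/2$ with $u,v$ of opposite parity, so $\theta_2(z)^2=2\vartheta\vartheta'$. Summing $e^{\pi iu^2z/2}$ over all $u$ gives $\theta_3(z/2)=\vartheta+\vartheta'$. By (W4), $k=\theta_2(z)^2/\theta_3(z)^2$ and $k'=\theta_4(z)^2/\theta_3(z)^2$, so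
\[
\Sigma+1=\frac{2\vartheta(\vartheta+\vartheta')}{\theta_3(z)^2}=\frac{2\,\eta(2z)\eta(z/2)\,\mathfrak f(2z)^2\mathfrak f(z/2)^2}{\eta(z)^2\,\mathfrak f^4}=\frac{2\,\mathfrak f(2z)^2\mathfrak f(z/2)^2}{\mathfrak f^5},
\]
the last step by (W1). Dividing by $g=2^{3/4}/\mathfrak f^3$,
\[
C=\sqrt\kappa\;\frac{\mathfrak f(2z)\mathfrak f(z/2)}{\mathfrak f(z)},\qquad\kappa=2^{1/4}(\sqrt2-1).
\]
The quotient lies in $K^{\mathrm{ab}}$ by Lemma~\ref{lem:weberab}.

\emph{Step 3: $\sqrt\kappa\in K^{\mathrm{ab}}$.} The field $F_1=K(2^{1/4})$ is cyclic over $K$, with generator $\psi_0:2^{1/4}\mapsto i\,2^{1/4}$, $\sqrt2\mapsto-\sqrt2$. We have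
\[
\frac{\psi_0(\kappa)}\kappa=\frac{-i(\sqrt2+1)}{\sqrt2-1}=\Big(\frac{1-i}{\sqrt2}\,(\sqrt2+1)\Big)^2\in F_1^{*2}.
\]
So all conjugates of $\kappa$ over $K$ lie in $\kappa F_1^{*2}$, and $F_1(\sqrt\kappa)/K$ is Galois. Its group has a normal, hence central, subgroup of order at most $2$ with cyclic quotient, so it is abelian.

Thus $C\in K^{\mathrm{ab}}$, $B_+=C+g/C\in K^{\mathrm{ab}}$ and $B_-=2A/B_+\in K^{\mathrm{ab}}$.
\end{proof}

\section{A congruence modulo $p$}\label{sec:congruence}

\begin{proposition}\label{prop:cong}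
For every prime $\mathfrak Q$ above $p$ in the ring of all algebraic integers, $g^2\equiv-1\pmod{\mathfrak Q}$.
\end{proposition}

Let $r(\tau)=\mathfrak f(\tau)^6$. By \eqref{eq:fi}, $r(i)=2\sqrt2$ and $g^2=r(i)/r(pi)$. We compare $r(p\tau)$ with $r(\tau)$ through a modular equation and its reduction modulo $p$. The natural invariant function is $r^4$, but it could only tell us about $g^8$. So we work with $r$, which is invariant only up to fourth roots of unity, and we must check that $r(p\tau)$ and its conjugates pick up the same roots of unity as $r$.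

Let $\mathsf S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ and $\mathsf T=\begin{pmatrix}1&1\\0&1\end{pmatrix}$. We have $r=\sum c_hq^{h/8}=q^{-1/8}(1+O(q^{1/2}))$ with $c_h\in\mathbb Z$, and by (W2)
\begin{equation}\label{eq:rtrans}
r(-1/\tau)=r(\tau),\qquad r(\tau+2)=\zeta_{48}^{-12}r(\tau)=-i\,r(\tau).
\end{equation}
The function $r(8\tau)=\eta(8\tau)^{12}\eta(4\tau)^{-6}\eta(16\tau)^{-6}$ satisfies (M1) with $N=64$: the sums are $96-24-96=-24$ and $96-96-24=-24$, and $D=2^{36-12-24}=1$. So $r(8\tau)$ is invariant under $\Gamma_0(64)$, and $r$ is invariant under the group $\Gamma_0^0(8)$ of matrices in $SL_2(\mathbb Z)$ with both off-diagonal entries divisible by $8$. Define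
\[
r_\infty(\tau)=r(p\tau),\qquad r_a(\tau)=r\Big(\frac{\tau+8a}p\Big)\quad(0\le a<p);
\]
as $r(\tau+8)=r(\tau)$, the index $a$ may be read modulo $p$.

\begin{lemma}\label{lem:perm}
The substitution $\tau\mapsto-1/\tau$ permutes the $p+1$ functions $r_\infty,r_0,\dots,r_{p-1}$, and $\tau\mapsto\tau+2$ permutes them and multiplies each by $-i$.
\end{lemma}

\begin{proof}
We have $r_\infty(\tau+2)=(-i)^pr_\infty=-i\,r_\infty$, since $p\equiv1\pmod4$. Given $a$, let $a'$ satisfy $8a'\equiv8a+2\pmod p$ and write $8a+2-8a'=pe$. Then $5e\equiv2\pmod8$, so $e\equiv2\pmod8$ and $r_a(\tau+2)=r(\frac{\tau+8a'}p+e)=(-i)^{e/2}r_{a'}=-i\,r_{a'}$. The map $a\mapsto a'$ is a bijection.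

By \eqref{eq:rtrans}, $r_\infty(-1/\tau)=r(-p/\tau)=r_0(\tau)$ and $r_0(-1/\tau)=r_\infty(\tau)$. For $a\ne0$ let now $64aa'\equiv-1\pmod p$ and
\[
M=\begin{pmatrix}8a&-(64aa'+1)/p\\p&-8a'\end{pmatrix}\in SL_2(\mathbb Z),\qquad M\mathsf S^{-1}=\begin{pmatrix}(64aa'+1)/p&8a\\8a'&p\end{pmatrix}\in\Gamma_0^0(8).
\]
Then $r\circ M=r\circ\mathsf S=r$, and $M\big(\frac{\tau+8a'}p\big)=\frac{8a\tau-1}{p\tau}=\frac{-1/\tau+8a}p$. Hence $r_a(-1/\tau)=r_{a'}(\tau)$.
\end{proof}

Recall that $\Gamma_\theta=\langle\mathsf S,\mathsf T^2\rangle$ is the group of matrices $\equiv I$ or $\mathsf S\pmod2$. The six matrices $I,\mathsf S;\mathsf T,\mathsf{ST};\mathsf{TS},\mathsf{STS}$ are distinct modulo $2$, so $SL_2(\mathbb Z)=\Gamma_\theta\sqcup\Gamma_\theta\mathsf T\sqcup\Gamma_\theta\mathsf{TS}$. The first column of a matrix has entries of opposite parity in the first two cosets and two odd entries in the third. So $\Gamma_\theta$ has two cusps: $\infty$, with parameter $q^{1/2}$, and $1=\mathsf{TS}\infty$. For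 a $\Gamma_\theta$-invariant $F$, the function $F(\mathsf{TS}\tau)=F(1-1/\tau)$ has period $1$, because $\mathsf{TS}\,\mathsf T(\mathsf{TS})^{-1}=\begin{pmatrix}0&1\\-1&2\end{pmatrix}\in\Gamma_\theta$; the parameter at the cusp $1$ is $q$.

We shall use twice the following remark. If $\mathcal G\in\mathbb C[Y]$ and the Fourier coefficients of $\mathcal G(r)$ lie in $\Lambda=\mathbb Z$ or $\Lambda=p\mathbb Z$, then the coefficients of $\mathcal G$ lie in $\Lambda$. Indeed, the leading coefficient $c$ of $\mathcal G$ is the coefficient of $q^{-\deg\mathcal G/8}$, so $c\in\Lambda$; subtract $c\,Y^{\deg\mathcal G}$ and induct.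

\begin{lemma}\label{lem:modeq}
There is $\mathcal F\in\mathbb Z[X,Y]$, monic in $X$, with $(X-r_\infty)\prod_a(X-r_a)=\mathcal F(X,r)$, and
\[
\mathcal F(X,Y)\equiv(X-Y^p)(X^p-Y)\pmod p .
\]
\end{lemma}

\begin{proof}
Let $e_h$, $1\le h\le p+1$, be the elementary symmetric functions of the $p+1$ functions, and let $h_0\in\{0,1,2,3\}$ be congruent to $h$ modulo $4$. By Lemma~\ref{lem:perm} and \eqref{eq:rtrans}, $F=e_hr^{-h_0}$ is invariant under $\Gamma_\theta$. It is holomorphic on $\mathfrak H$, as $\mathfrak f$ has no zeros.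

\emph{The cusp $1$.} By (W2), $r(1-1/\tau)=\zeta_8^{-1}\mathfrak f_2(\tau)^6=8\zeta_8^{-1}q^{1/4}(1+O(q))$. Each of the $p+1$ functions is $r\circ W$ with $W=\begin{pmatrix}p&0\\0&1\end{pmatrix}$ or $W=\begin{pmatrix}1&8a\\0&p\end{pmatrix}$. Choose $M\in SL_2(\mathbb Z)$ with $M\infty=W\mathsf{TS}\infty=W(1)$; then $W\mathsf{TS}=MU$ with $U$ upper triangular, rational, of positive determinant. The cusp $W(1)$ is $p$ or $(1+8a)/p$, a quotient of odd integers, so $M\in\Gamma_\theta\mathsf{TS}$. By \eqref{eq:rtrans}, $r\circ M$ is a root of unity times $r\circ\mathsf{TS}$, which tends to $0$ as $\operatorname{Im}\tau\to\infty$; and $\operatorname{Im}U\tau\to\infty$ with $\operatorname{Im}\tau$. So $e_h(1-1/\tau)\to0$, and $F(1-1/\tau)=o(|q|^{-3/4})$. A holomorphic function of $q$ on a punctured disc with this bound extends holomorphically to $q=0$.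

\emph{The cusp $\infty$.} Here $F$ has a Laurent expansion in $q^{1/2}$ with finite principal part. The function $r^4=q^{-1/2}(1+O(q^{1/2}))$ is $\Gamma_\theta$-invariant and holomorphic on $\mathfrak H$ and at the cusp $1$. Subtracting a polynomial in $r^4$ from $F$ removes the pole at $\infty$ and leaves a holomorphic function on the compactified quotient of $\mathfrak H$ by $\Gamma_\theta$, that is, a constant. So $e_h\in\mathbb C[r]$.

\emph{Integrality.} We have $r_a=\sum c_h\zeta_p^{ha}q^{h/8p}$ and $r_\infty=\sum c_hq^{hp/8}$. The group $\operatorname{Gal}(\mathbb Q(\zeta_p)/\mathbb Q)$, acting on coefficients, permutes the $r_a$ and fixes $r_\infty$. So the Fourier coefficients of the symmetric functions lie in $\mathbb Z[\zeta_p]\cap\mathbb Q=\mathbb Z$, and the remark gives $\mathcal F\in\mathbb Z[X,Y]$.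

\emph{Congruence.} In Laurent series in $q^{1/8p}$ over $\mathbb Z[\zeta_p]$, modulo $1-\zeta_p$, we have $r_a\equiv r_0$, $r_0^p\equiv r$ and $r_\infty\equiv r^p$, using $c_h^p\equiv c_h$. So $\mathcal F(X,r)\equiv(X-r^p)(X-r_0)^p\equiv(X-r^p)(X^p-r)$. The coefficients of the powers of $X$ in $\mathcal F(X,r)-(X-r^p)(X^p-r)$ are polynomials in $r$ with Fourier coefficients in $\mathbb Z\cap(1-\zeta_p)=p\mathbb Z$, and the remark applies.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cong}]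
Let $y_0=r(i)=2\sqrt2$ and $\rho=r(pi)=r_\infty(i)$. By Lemma~\ref{lem:modeq}, $\mathcal F(\rho,y_0)=0$, so $\rho$ is an algebraic integer and $(\rho-y_0^p)(\rho^p-y_0)\equiv0\pmod{\mathfrak Q}$. Now $y_0^{p-1}=8^{(p-1)/2}\equiv\left(\frac2p\right)^3=-1$, so $y_0^p\equiv-y_0$. If $\rho\equiv y_0^p$, then $\rho\equiv-y_0$. If $\rho^p\equiv y_0\equiv(-y_0)^p$, then again $\rho\equiv-y_0$, as the $p$-th power map is injective on the residue field. Since $g$ is integral, $g^2\rho=y_0$ and $y_0\not\equiv0$, we get $g^2\equiv-1$.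
\end{proof}

\section{Square roots in $H$; proof of Proposition~\ref{prop:key}}\label{sec:roots}

Let $\mathcal N=N_{H/L}$, so $\mathcal N(w)=\prod_{\psi\in G}\psi(w)$; it commutes with $\sigma$. If $w\in H$ is real, then $\overline{\psi(w)}=\psi^{-1}(w)$ by (R1), so $\mathcal N(w)\in L\cap\mathbb R=\mathbb Q(\sqrt p)$. If $w>0$, then $\mathcal N(w)>0$: as $G$ has odd order, the elements $\psi\ne1$ fall into pairs $\{\psi,\psi^{-1}\}$, each contributing $|\psi(w)|^2$. Recall also that for a prime $p\equiv1\pmod4$ the fundamental unit $\varepsilon_0>1$ of $\mathbb Q(\sqrt p)$ has norm $-1$.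

\begin{lemma}\label{lem:sqrt}
Let $w\in H$ be real and positive with $\sqrt w\in K^{\mathrm{ab}}$. Then $w\in\mathcal N(w)H^{*2}$. Moreover $\sqrt w\in H$ in each of the following cases.
\begin{itemize}
\item[(a)] $w$ is a unit and $\sigma(w)=1/w$.
\item[(b)] $w$ is integral, $\sigma(w)=w$, $v_{\mathfrak l}(w)$ is even for all primes $\mathfrak l\nmid2p$ of $H$, and $w\bmod\mathfrak P$ is a nonzero square in $\mathbb F_p$.
\end{itemize}
\end{lemma}

\begin{proof}
The extension $H(\sqrt w)/K$ is abelian, hence Galois, so $H(\sqrt{\psi w})=H(\sqrt w)$ for $\psi\in G$. By Kummer theory $\psi(w)/w\in H^{*2}$, and therefore $\mathcal N(w)\in w^dH^{*2}=wH^{*2}$, as $d$ is odd. It suffices to show that $\mu=\mathcal N(w)$, a positive element of $\mathbb Q(\sqrt p)$, is a square there. Note that $\sigma$ induces the nontrivial automorphism of $\mathbb Q(\sqrt p)$.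

(a) Here $\mu$ is a positive unit with $\mu\,\sigma(\mu)=1$, so it is an even power of $\varepsilon_0$.

(b) Here $\mu$ is integral and fixed by $\sigma$, so it is a positive integer. For a prime $\ell\nmid2p$ and $\mathfrak l\mid\ell$, the extension $H/\mathbb Q$ is unramified at $\ell$, so $v_\ell(\mu)=v_{\mathfrak l}(\mu)=\sum_\psi v_{\psi^{-1}\mathfrak l}(w)$ is even. By Lemma~\ref{lem:H}(b), $\mu\equiv w^d\pmod{\mathfrak P}$ is a nonzero square modulo $p$. So $p\nmid\mu$, and $\mu$ is a square or twice a square; the second case is excluded by $\left(\frac2p\right)=-1$.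
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
All congruences are modulo $\mathfrak P$. By Lemma~\ref{lem:H}(b), $\sigma(w)\equiv w$ for integers $w$ of $H$; this determines the signs below. By Lemma~\ref{lem:ab}, $g,m,B_\pm$ and all powers of $g$ lie in $K^{\mathrm{ab}}$.

\emph{The number $g$.} It is a unit by Lemma~\ref{lem:g8}(a), and Lemma~\ref{lem:sqrt}(a) applies to $w=g^8$: so $g^4\in H$, and $\sigma(g^4)=\pm g^{-4}$. By Proposition~\ref{prop:cong}, $\sigma(g^4)\equiv g^4\equiv1\equiv g^{-4}$, so the sign is $+$. Apply the lemma to $w=g^4$: then $g^2\in H$, $\sigma(g^2)=\pm g^{-2}$, and $\sigma(g^2)\equiv g^2\equiv-1\equiv g^{-2}$, so the sign is $+$. Apply it to $w=g^2$: then $g\in H$ and $\sigma(g)=\pm g^{-1}$. Let $\gamma\in\mathbb F_p$ be the residue of $g$, so $\gamma^2=-1$. Now $\sigma(g)\equiv\gamma$ while $g^{-1}\equiv-\gamma$, so this time the sign is $-$. Thus $\sigma(g)=-1/g$, the numbers $A,S$ are integers of $H$, and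
\begin{equation}\label{eq:AS}
\sigma(A)=-A,\qquad\sigma(S)=S,\qquad A\equiv0,\qquad S\equiv2\gamma .
\end{equation}

\emph{The number $m$.} We check Lemma~\ref{lem:sqrt}(b) for $w=m^2=A^2+S^2$. It is integral, positive and fixed by $\sigma$, and $m^2\equiv4\gamma^2=(2\gamma)^2\neq0$. Let $\mathfrak l\nmid2p$ be a prime of $H$. By \eqref{eq:identities} and Lemma~\ref{lem:g8}(b), $mn=2(2k^2-1)g^{-2}$ is a nonzero element of $H_{2p}$; since $H_{2p}/H$ is unramified at $\mathfrak l$, the valuation $v_{\mathfrak l}(m^2n^2)$ is even. The integers $m^2$ and $n^2=-2AS$ of $H$ have sum $4g^{-2}$, prime to $\mathfrak l$, so one of $v_{\mathfrak l}(m^2)$, $v_{\mathfrak l}(n^2)$ is $0$. Hence $v_{\mathfrak l}(m^2)$ is even, and $m\in H$. We have $\sigma(m)=\pm m$ and $\sigma(m)\equiv m\not\equiv-m$, so $\sigma(m)=m$. Also $m\equiv2s_0\gamma$ for a sign $s_0$.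

\emph{The number $\nu$.} We have $n=(mn)/m\in H_{2p}$. By Lemma~\ref{lem:H2p}, $n=a_0+a_1p^{1/4}$ with $a_0,a_1\in H$; since $n^2$ and $\sqrt p$ lie in $H$ and $p^{1/4}$ does not, $a_0a_1=0$. Suppose $n\in H$. As $n$ is real, $\mathcal N(n)\in\mathbb Q(\sqrt p)^*$. By \eqref{eq:AS}, $\sigma(n^2)=-n^2$, so $\sigma(\mathcal N(n)^2)=(-1)^d\mathcal N(n)^2=-\mathcal N(n)^2$ and $\mathcal N(n)^2=\varrho\sqrt p$ with $\varrho\in\mathbb Q^*$. Taking norms to $\mathbb Q$, the negative number $-\varrho^2p$ is a rational square, which is absurd. So $n=a_1p^{1/4}$ and $\nu=a_1\sqrt p\in H$.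

\emph{The numbers $B_\pm$.} The elements $B_\pm^2=2(m\pm S)$ of $H$ are integral, positive and fixed by $\sigma$, with sum $4m$, difference $4S$ and product $4A^2$. A prime $\mathfrak l\nmid2$ dividing both would divide $m$ and $S$, hence $A^2=m^2-S^2$, hence $A^2-S^2=4$, which is impossible. So $v_{\mathfrak l}(B_\pm^2)\in\{0,2v_{\mathfrak l}(A)\}$ is even. Since $B_+B_-=2A\equiv0$, only one of the two can be nonzero modulo $\mathfrak P$; it is the one with index $s_0$:
\[
B_{s_0}^2=2(m+s_0S)\equiv8s_0\gamma=s_0(2+2\gamma)^2 .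
\]
This is a nonzero square in $\mathbb F_p$, because $\gamma\ne0$ and $s_0\in\{1,\gamma^2\}$. Lemma~\ref{lem:sqrt}(b) gives $B_{s_0}\in H$, and the other number is $2A/B_{s_0}\in H$.
\end{proof}

\begin{remark}
For a prime $p\equiv1\pmod8$ the argument breaks down at both ends. The number $2$ is a square modulo $p$, so the conditions at $p$ in Proposition~\ref{prop:descent} and Lemma~\ref{lem:sqrt}(b) no longer exclude it. And $d$ is even, so the element $\sigma$ of order $2$ in the cyclic group of order $2d$ lies in $G$ and fixes $\sqrt p$; then $\sigma(R)=R$ and $dT=O$, and the proof of Proposition~\ref{prop:criterion} gives nothing.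
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cox} Cox, \emph{Primes of the form $x^2+ny^2$}.

\bibitem{EC} \emph{Elliptic Curves}, \texttt{https://math.berkeley.edu/\textasciitilde{}ltomczak/notes/Lent2023/EC\_Notes.pdf}.

\bibitem{Lang} Lang, \emph{Elliptic Functions}.

\bibitem{Ono} Ono, \emph{Web of Modularity}.

\bibitem{Shimura} Shimura, \emph{Introduction to the Arithmetic Theory of Automorphic Functions}.

\end{thebibliography}
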